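# A compact null set at which no quasiconformal Jacobian can blow up

## 1. A carpet with two opposite series

Fix $n\ge 2$. Everything in this lecture turns on one set, so we build it first.

Choose odd integers $m_1,m_2,\dots\ge 9$, put $\varepsilon_j=1/m_j$, and require
$$\sum_j\varepsilon_j^{\,n}=\infty,\qquad \sum_j\varepsilon_j^{\,n+1}<\infty. \tag{1}$$
For instance $m_j=2\lceil j^{1/n}\rceil+7$ works: here $\varepsilon_j^n$ is comparable to $1/j$ and $\varepsilon_j^{n+1}$ to $j^{-1-1/n}$. Define three sequences of lengths by $D_1=1$ and, for $j\ge 1$,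
$$d_j=\varepsilon_jD_j,\qquad s_{j+1}=2^{-(j+1)^2}d_j,\qquad D_{j+1}=2^{-(j+1)^2}s_{j+1}=4^{-(j+1)^2}d_j .$$
So $D_1>d_1\gg s_2\gg D_2>d_2\gg s_3\gg\cdots$. Here $D_j$ will be the side of a cell, $d_j$ the side of the hole in it, and $s_j$ an intermediate length at which we shall measure things. Note $D_j/s_j=2^{-j^2}$ for $j\ge2$.

Let $N_0=[0,1]^n$. Inductively, $N_{j-1}$ is a finite union of closed cubes of the grid of mesh $D_j$, that is, cubes $D_j(k+[0,1]^n)$ with $k\in\mathbb Z^n$. These cubes are called **stage-$j$ cells**. From each stage-$j$ cell $Q$, with center $c_Q$, remove the open concentric cube $H_Q$ of side $d_j$ (the *hole* of $Q$). What is left is $N_j$. Finally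
$$E=\bigcap_jN_j .$$

The induction is legitimate: $D_j=m_jd_j$, $d_j$ and $(D_j-d_j)/2=d_j(m_j-1)/2$ are integer multiples of $D_{j+1}$ (this is where $m_j$ odd is used), so every cell with its hole removed is a union of grid cubes of mesh $D_{j+1}$.

For example, take $n=2$ and $m_j=2\lceil \sqrt j\,\rceil+7$. Then $m_1=9$, $d_1=1/9$, $s_2=2^{-4}/9=1/144$, $D_2=2^{-4}/144=1/2304$. The set $N_1$ is the unit square without its middle square of side $1/9$, and it consists of $2304^2\cdot\frac{80}{81}=256^2\cdot 80=5242880$ stage-2 cells. Since $m_2=11$, each of them loses a middle square of side $d_2=1/25344$.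

Three properties will be used.

* $E$ is compact, being an intersection of compact sets.
* $|N_j|=(1-\varepsilon_j^n)|N_{j-1}|$, so $|E|=\prod_j(1-\varepsilon_j^n)=0$, by the first half of (1).
* Every vertex of every cell lies in $E$. Indeed a vertex of a stage-$j$ cell lies in no $H_Q$ of stage $j$, as $H_Q\subset\operatorname{int}Q$; so it lies in $N_j$. It is a point of the lattice $D_{j+1}\mathbb Z^n$ inside a union of grid cubes of mesh $D_{j+1}$, hence a vertex of a stage-$(j+1)$ cell. By induction it is never removed. Since a stage-$j$ cell has diameter $\sqrt n D_j$,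
$$\text{every point of } N_{j-1}\text{ is within }\sqrt n\,D_j\text{ of }E. \tag{2}$$

The set $E$ has measure zero because of the exponent $n$ in (1). What we shall prove about it is true because of the exponent $n+1$.

## 2. Weights comparable to quasiconformal Jacobians

A **weight** on $\mathbb R^n$ is a nonnegative locally integrable function. A set is *null* if it has Lebesgue measure zero.

**Definition.** A homeomorphism $f:\Omega\to\Omega'$ between domains of $\mathbb R^n$ is $K$-*quasiconformal* ($K$-qc) if $f$ and $g=f^{-1}$ are in $W^{1,n}_{loc}$ and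
$$|Df|^n\le KJ_f,\qquad |Dg|^n\le KJ_g\qquad\text{a.e.},$$
where $J_f=|\det Df|$ and $|\cdot|$ is the operator norm. It is quasiconformal (qc) if it is $K$-qc for some $K$.

For example, $f(x_1,x_2)=(2x_1,x_2)$ has $|Df|^2=4=2J_f$ and $|Dg|^2=1=2J_g$, so it is $2$-qc on $\mathbb R^2$.

**Definition.** A weight $w$ is *comparable to the Jacobian of a qc map* if there are a qc map $f:\mathbb R^n\to\mathbb R^n$ and a constant $C$ with $C^{-1}w\le J_f\le Cw$ a.e.

We write $w(x)\to\infty$ as $x\to E$ if $w(x)\to\infty$ as $\operatorname{dist}(x,E)\to0$. The problem, posed in the text "Weil-Petersson curves, $\beta$-numbers, and minimal surfaces", is whether comparability restricts the size of the set on which $w$ blows up: does there exist a compact null set $E$ such that no weight $w$ with $w\to\infty$ as $x\to E$ is comparable to the Jacobian of a qc map $f:\mathbb R^n\to\mathbb R^n$?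

The word "null" is what makes this a question. If $|E|>0$, then $w\to\infty$ at $E$ forces $w=\infty$ on $E$, so $w$ is not locally integrable, and there is no such weight at all.

The carpet of Section 1 answers the question, and this is what it is for.

**Theorem 1.** $E$ is a compact null set, and no weight $w$ with $w(x)\to\infty$ as $x\to E$ is comparable to the Jacobian of a quasiconformal map $f:\mathbb R^n\to\mathbb R^n$. Even the one-sided inequality $w\le CJ_f$ a.e. is impossible.

Thus such a set exists for every $n\ge2$. We shall prove a local, quantitative statement.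

**Theorem 2.** For every $K\ge1$ there are $j_0\ge2$ and $C$, depending only on $n$, $K$ and the sequence $(\varepsilon_j)$, such that: if $j\ge j_0$, $Q$ is a stage-$(j-1)$ cell, and $f$ is $K$-qc on a domain containing $B(c_Q,2\sqrt n\,D_{j-1})$, then for every $\delta>0$
$$\operatorname*{ess\,inf}_{\{y\in Q:\ \operatorname{dist}(y,E)<\delta\}}J_f\ \le\ C\,\frac{|f(Q)|}{|Q|}. \tag{3}$$

The right side of (3) is the average of $J_f$ over $Q$, up to $C$. So on a neighborhood of $E$, however thin, $J_f$ cannot be everywhere much larger than its average over a cell.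

**Theorem 2 implies Theorem 1.** Suppose $f:\mathbb R^n\to\mathbb R^n$ is $K$-qc, $w\le CJ_f$ a.e. and $w\to\infty$ at $E$. For every $M$ there is $\delta>0$ with $J_f\ge M$ a.e. on $\{\operatorname{dist}(\cdot,E)<\delta\}$. Apply Theorem 2 to one fixed cell $Q$ of stage $j_0-1$: it gives $M\le C'|f(Q)|/|Q|<\infty$ for all $M$, with $C'$ independent of $M$. This is a contradiction.

## 3. Points and finite sets, by hand

Not every compact null set has the property of Theorem 1. Let $E_0=\{0\}$ and $f(x)=|x|^{-1/2}x$. Then $|f(x)|=|x|^{1/2}$. The radial derivative is $\frac12|x|^{-1/2}$ and in the $n-1$ tangential directions the stretching is $|x|^{-1/2}$, so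
$$J_f=\tfrac12|x|^{-n/2}\to\infty\quad(x\to0),\qquad |Df|^n=|x|^{-n/2}=2J_f .$$
The inverse is $g(y)=|y|y$, with $|Dg|=2|y|$ and $J_g=2|y|^n$, so $|Dg|^n=2^{n-1}J_g$. Since $|x|^{-n/2}$ is locally integrable, $f\in W^{1,n}_{loc}$, and $f$ is $2^{n-1}$-qc.

Finite sets fail as well. Around each point $a$ of the set choose a ball $B(a,r)$, the balls being disjoint, let $f(x)=a+r^{1/2}|x-a|^{-1/2}(x-a)$ in $B(a,r)$, and let $f$ be the identity elsewhere. On $|x-a|=r$ the two formulas agree. Away from the centers $f$ is locally Lipschitz, so $f$ is absolutely continuous on compact segments of every line missing the centers, and $|Df|^n$ is locally integrable; the inverse is locally Lipschitz. The distortion inequalities hold by the computation above, since $r^{1/2}|x|^{-1/2}x=r\,F(x/r)$ with $F(x)=|x|^{-1/2}x$. So $f$ is qc, and $J_f=\frac12(r/|x-a|)^{n/2}$ blows up at each $a$.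

In this example $f$ spreads out the scales near $0$: the distance from $0$ to a point at distance $s$ becomes $s^{1/2}\gg s$. The inverse $g$ crushes distances near $f(0)$. Around $E$ we shall show that $g$ cannot crush everywhere: $E$ is connected enough, at every scale, that some pair of points near $E$ is not crushed.

## 4. Textbook facts

Notation: $B(x,r)$ is the open ball, $\omega_k$ is the volume of the unit ball of $\mathbb R^k$, and for a cube $H$, $aH$ is the closed concentric cube with side $a$ times that of $H$.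

**(F1)** (Väisälä, *Lectures on n-dimensional quasiconformal mappings*.) Qc maps are a.e. differentiable, preserve null sets, satisfy $|f(A)|=\int_AJ_f$ for Borel $A$, and $J_g(f(x))J_f(x)=1$ for a.e. $x$. They are ACL (absolutely continuous on lines). Since $W^{1,n}_{loc}$ and continuity are invariant under rotations of coordinates, this holds in every direction $e$: on a.e. line parallel to $e$, $g$ is absolutely continuous on compact segments in its domain, with derivative $\partial_eg$ a.e. on the line, and $|\partial_eg|\le|Dg|$.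

**(F2)** (Heinonen, *Lectures on Analysis on Metric Spaces*, Theorems 11.14 and 11.3.) If $f$ is $K$-qc on $\Omega$ and $B(c,2\rho)\subset\Omega$, then $f|_{B(c,\rho)}$ is $\eta$-*quasisymmetric*:
$$|a-x|\le t|b-x|\ \Rightarrow\ |f(a)-f(x)|\le\eta(t)|f(b)-f(x)|,\qquad \eta(t)=C_0\max(t^\alpha,t^{1/\alpha}), \tag{4}$$
with $C_0\ge1$ and $\alpha\in(0,1]$ depending only on $n,K$. The inverse of an $\eta$-quasisymmetric map is $\eta'$-quasisymmetric with $\eta'(t)=1/\eta^{-1}(1/t)=\max((C_0t)^{1/\alpha},(C_0t)^\alpha)\le C_0^{1/\alpha}\max(t^\alpha,t^{1/\alpha})$. So, after enlarging $C_0$, the same $\eta$ serves $f|_{B(c,\rho)}$ and its inverse.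

For example, $(x_1,x_2)\mapsto(2x_1,x_2)$ satisfies (4) with $2t$ in place of $\eta(t)$. For the map $|x|^{-1/2}x$ and base point $x=0$, the inequality $|a|\le t|b|$ gives $|f(a)|\le t^{1/2}|f(b)|$.

**(F3)** Let $f$ be a homeomorphism between domains, $U$ a bounded open set whose closure lies in the domain of $f$, $c\in U$, and suppose $|f(z)-f(c)|\ge\rho>0$ for all $z\in\partial U$. Then $B(f(c),\rho)\subset f(U)$. Indeed $f(U)$ is open and $f(\overline U)$ is compact, so the boundary of $f(U)$ is $f(\overline U)\setminus f(U)=f(\partial U)$. The ball is connected, meets $f(U)$ at $f(c)$ and misses its boundary, so it lies in $f(U)$.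

## 5. The stretch of the inverse along admissible pairs

**The setting.** From now on fix $K$, an open ball $B$, and a map $f$ which is $K$-qc on a neighborhood of $B$, such that $f|_B$ and its inverse are $\eta$-quasisymmetric with $\eta$ as in (F2). Let $g=f^{-1}$. Constants $C,C_1,\dots$ depend only on $n,K$ and $C$ may change from line to line, except where more dependence is announced. Fix $R=R(n,K)\ge1$ with $\eta(1/R)\le\frac13$.

**Definition.** For $j\ge2$, a pair $(x,y)$ is $j$-*admissible* if $|x-y|=s_j$ and $B(x,2Rs_j)\subset B\cap\operatorname{int}N_{j-1}$. Its *stretch* is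
$$\lambda(x,y)=\frac{|x-y|}{|f(x)-f(y)|}.$$

So stretch is measured for $g$: a large stretch means that $g$ expands. For $f(x)=ax$, $a>0$, all stretches are $1/a$. For $f(x)=|x|^{-1/2}x$, $x=0$ and $|y|=s$, leaving admissibility aside, the ratio is $s/s^{1/2}=s^{1/2}\to0$.

The following elementary observation, valid for any $j$-admissible $(x,y)$, will be used repeatedly:
$$B\bigl(f(x),3|f(x)-f(y)|\bigr)\subset f(B(x,Rs_j)). \tag{5}$$
If $|z-x|=Rs_j$, then $|y-x|=\frac1R|z-x|$, so $|f(y)-f(x)|\le\eta(1/R)|f(z)-f(x)|\le\frac13|f(z)-f(x)|$; now apply (F3) with $U=B(x,Rs_j)$.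

Here is the heart of the matter.

**Lemma 3.** There are $j_0\ge2$ and $\delta_j\in(0,\frac12]$ $(j\ge j_0)$ with $\sum\delta_j<\infty$, depending only on $n,K,(\varepsilon_j)$, such that: if $j\ge j_0$ and $(x,y)$ is $j$-admissible with stretch $\lambda$, there is a $(j+1)$-admissible pair $(x',y')$ with $B(x',2Rs_{j+1})\subset B(x,2Rs_j)$ and $\lambda(x',y')\ge\lambda/(1+2\delta_j)$.

**Proof of Theorem 2 from Lemma 3.** Take $j_0$ as in Lemma 3 and, enlarging it, with $2Rs_j\le D_{j-1}/9$ for $j\ge j_0$. Let $j\ge j_0$ and $Q,f$ be as in Theorem 2. Put $D=D_{j-1}$ and $B=B(c_Q,\sqrt nD)\supset Q$. By (F2) with $\rho=\sqrt nD$, we are in the setting above.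

**Step A: a starting pair.** The aim is a $j$-admissible pair whose stretch is bounded below in terms of $|f(Q)|/|Q|$. A corner cube $P$ of $Q$ of side $(D-d_{j-1})/2\ge\frac49D$ lies in $Q\setminus H_Q\subset N_{j-1}$. The concentric subcube of half the side has side $\ge\frac29D$ and distance $\ge\frac19D\ge2Rs_j$ from $\partial P$. Packing cubes of side $2s_j$ into it, we find in it at least $\lfloor D/(9s_j)\rfloor^n\ge(D/(18s_j))^n$ disjoint balls $B(x_i,s_j)$; the last inequality holds because $D/(9s_j)\ge 2R\ge1$ and $\lfloor u\rfloor\ge u/2$ for $u\ge1$. Each center satisfies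
$$B(x_i,2Rs_j)\subset\operatorname{int}P\subset B\cap\operatorname{int}N_{j-1}\cap Q .$$
Since $\sum_i|f(B(x_i,s_j))|\le|f(Q)|$, some $x=x_i$ has $|f(B(x,s_j))|\le|f(Q)|(18s_j/D)^n$. Choose any $y$ with $|x-y|=s_j$; then $(x,y)$ is $j$-admissible. Let $\mu=\min_{|z-x|=s_j}|f(z)-f(x)|$. By (F3), $B(f(x),\mu)\subset f(B(x,s_j))$, and by quasisymmetry $|f(y)-f(x)|\le\eta(1)\mu$. Hence, writing $(x_j,y_j)=(x,y)$ and $\lambda_j$ for its stretch,
$$\lambda_j^{-n}=\frac{|f(x)-f(y)|^n}{s_j^n}\le C\frac{|f(B(x,s_j))|}{s_j^n}\le C\,\frac{|f(Q)|}{|Q|}. \tag{6}$$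

**Step B: iteration.** Lemma 3, applied again and again, gives $i$-admissible pairs $(x_i,y_i)$, $i\ge j$, with nested balls $B(x_i,2Rs_i)\subset Q$ and stretches $\lambda_i\ge c\lambda_j$, where $c=\prod_{k\ge j_0}(1+2\delta_k)^{-1}>0$ because $\sum\delta_k<\infty$.

**Step C: large Jacobian means small stretch.** Suppose $J_f\ge M>0$ a.e. on $\{y\in Q:\operatorname{dist}(y,E)<\delta\}$. Choose $i\ge j$ with $\sqrt nD_i<\delta$. By (2), $N_{i-1}\cap Q$ lies in this set, so
$$J_f\ge M\quad\text{a.e. on }N_{i-1}\cap Q\supset B(x_i,2Rs_i). \tag{7}$$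
By (F1), $|Dg|^n\le KJ_g\le K/M$ a.e. on $f(B(x_i,Rs_i))$, and by (5) this image contains the ball $B'=B(f(x_i),3|f(x_i)-f(y_i)|)$. Put $L=(K/M)^{1/n}$. Then $g$ is $L$-Lipschitz on $B'$: on a smaller concentric ball the mollifications of $g$ are smooth with differential of norm at most $L$, being averages of $Dg$; so they are $L$-Lipschitz there, and they converge to $g$ uniformly. Since $f(x_i),f(y_i)\in B'$, we get $s_i\le L|f(x_i)-f(y_i)|$, that is, $\lambda_i\le(K/M)^{1/n}$. Therefore
$$c\lambda_j\le\lambda_i\le(K/M)^{1/n},\qquad M\le Kc^{-n}\lambda_j^{-n}\le C\,\frac{|f(Q)|}{|Q|}$$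
by (6), with $C$ depending on $n,K,(\varepsilon_j)$. As $M$ was any essential lower bound, this is (3). $\square$

Only (7), for one single $i\ge j$, was used about the lower bound $M$. What remains is Lemma 3.

## 6. Straight lines lose $\varepsilon^n$, detoured lines lose $\varepsilon^{n+1}$

Let $(x,y)$ be $j$-admissible, with stretch $\lambda$. The first idea is to take the straight segment from $f(x)$ to $f(y)$, or a parallel one, and look at its image under $g$, a path from near $x$ to near $y$. Cut this path into pieces of size $s_{j+1}$. If every piece had stretch less than $\lambda'$, the total would be less than about $\lambda'|f(x)-f(y)|$, so $\lambda\lesssim\lambda'$; hence some piece has stretch at least about $\lambda$.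

The trouble is that a piece starting in a stage-$j$ hole, or too close to one, is not $(j+1)$-admissible, and on it we know nothing about $g$. Let us see how much this costs when $f$ is the identity. Consider a tube of parallel segments of length $\ell=s_j$ and cross-section of measure $A$, thick compared with the cells. Cells have side $D$, holes have side $d=\varepsilon D$.

Can a segment avoid the holes? The tube contains about $A\ell/D^n$ cells, and each hole is met by segments whose feet fill a set of measure comparable to $d^{n-1}$. So on average a segment meets about $\varepsilon^{n-1}\ell/D$ holes, and $\ell/D=2^{j^2}$; for the example sequence in Section 1 this tends to $\infty$.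

Can we give up the part of the segment inside the holes? By Fubini the average share of its length that lies in holes is the volume share of the holes, that is, $\varepsilon_j^n$ up to edge effects. Giving it up costs a factor of about $1-\varepsilon_j^n$ at stage $j$, and
$$\prod_j(1-\varepsilon_j^n)=|E|=0 .$$
This is the exact point where the approach breaks: the losses accumulate to everything precisely because $E$ is null.

The way out is to *walk around* each hole. Replace the hole by a ball of radius $t$ centered in a free ball of radius $r$, with $t/r$ comparable to $\varepsilon$. A chord of the $r$-ball which hits the $t$-ball can be bent, over its whole length of about $2r$, by a height of about $2t$. By Pythagoras the extra length is at most about $t^2/r$, not $t$. The average number of hits is about $\ell t^{n-1}/r^n$, so the average extra length is about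
$$\ell\,\frac{t^{n-1}}{r^n}\cdot\frac{t^2}{r}=\ell\Bigl(\frac tr\Bigr)^{n+1}\approx\ell\,\varepsilon_j^{n+1},$$
which is summable by the second half of (1).

For a general $f$ the detour takes place in the image, around the images of holes, and two things must be secured. First, the image of a cell must contain a ball of radius comparable to $D/\lambda$, to leave room for the detour; this follows by applying the cutting argument inside one cell (Step 2). Second, the image of a hole may be much bigger than $d/\lambda$, and then no gentle detour exists. But if the image of a hole is big, then $g$ compresses it: crossing it costs at most its length times $\lambda'$, on average over parallel lines. So big holes need no detour (Steps 3, 5 and 6).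

## 7. Proof of Lemma 3

Let $(x,y)$ be $j$-admissible with stretch $\lambda$. Let $p=f(x)$, $q=f(y)$, $\ell=|p-q|$, $e=(q-p)/\ell$, so that $s_j=\lambda\ell$.

**Step 0: parameters, and the assumption to be refuted.** Put
$$\theta_j=2^{-j},\qquad \tau_j=(1+\eta(2R))\,\eta(2\sqrt nD_j/s_j),\qquad \sigma_j=\eta(\theta_j+\tau_j).$$
The tube below will have radius $\theta_j\ell$, the images of cells will have diameter at most $\tau_j\ell$, and $\sigma_j$ will control the endpoints. Since $D_j/s_j=2^{-j^2}$, formula (4) gives $\tau_j\le C2^{-\alpha j^2}$. So $\tau_j/\theta_j\le C2^{j-\alpha j^2}$, and $\theta_j+\tau_j\le C2^{-j}$, hence $\sigma_j\le C2^{-\alpha j}$. Finally $s_{j+1}/s_j\le D_j/s_j=2^{-j^2}$. Therefore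
$$\sum_j\bigl(\tau_j/\theta_j+\sigma_j+s_{j+1}/s_j\bigr)<\infty . \tag{8}$$
We take $j\ge j_0$, with $j_0$ so large that for all such $j$
$$(\sqrt n+1)D_j<s_j,\quad 4Rs_{j+1}<d_j,\quad 2\tau_j\le\theta_j,\quad\tau_j\le\tfrac18,\quad20C_2\varepsilon_j\le1, \tag{9}$$
where $C_2=C_2(n,K)$ appears in (14). This is possible since $\varepsilon_j\to0$ by (1). From now on $\theta,\tau,\sigma,\varepsilon,D,d$ denote the stage-$j$ quantities. Note that $s_{j+1}=2^{-(j+1)^2}d\le D/20$.

Suppose that for some $\lambda'\in[\lambda/2,\lambda]$ the following holds.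

**(Hyp)** *Every $(j+1)$-admissible $(x',y')$ with $B(x',2Rs_{j+1})\subset B(x,2Rs_j)$ satisfies $|x'-y'|<\lambda'|f(x')-f(y')|$.*

We shall show that then
$$\lambda\le\lambda'(1+\delta_j), \tag{10}$$
with summable $\delta_j>0$ depending only on $n,K,(\varepsilon_j)$. This is enough: enlarge $j_0$ so that $\delta_j\le\frac12$ for $j\ge j_0$, and put $\lambda'=\lambda/(1+2\delta_j)\ge\lambda/2$. If (Hyp) held for this $\lambda'$, then (10) would give $\lambda\le\lambda(1+\delta_j)/(1+2\delta_j)<\lambda$, which is absurd. So (Hyp) fails for this $\lambda'$, and that is the statement of Lemma 3.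

**Step 1: the tube and its cells.** This step sets up the family of parallel segments and shows that images of cells are tiny compared with it. By (5), $B(p,3\ell)\subset f(B(x,Rs_j))$. Let
$$T=\{p+se+v:\ 0\le s\le\ell,\ v\perp e,\ |v|\le\rho\},\qquad\rho=\theta\ell,\qquad A=\omega_{n-1}\rho^{n-1}.$$
Then $|T|=A\ell$. Points of $T$ are at distance at most $\ell\sqrt{1+\theta^2}<3\ell$ from $p$, so $T\subset B(p,3\ell)$ and $g(T)\subset B(x,Rs_j)$. Let $\mathcal Q$ be the finite set of grid cubes of mesh $D$ meeting $g(T)$. Their points are at distance less than $Rs_j+\sqrt nD<2Rs_j$ from $x$ by (9), so they lie in $B(x,2Rs_j)\subset\operatorname{int}N_{j-1}$. As $N_{j-1}$ is a union of grid cubes of mesh $D$, a grid cube contained in it is one of them. So all $Q\in\mathcal Q$ are stage-$j$ cells.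

Let $z,z'\in Q\in\mathcal Q$. Since $|x-y|=s_j$, there is $w\in\{x,y\}$ with $|w-z|\ge s_j/2$. Then $|z'-z|\le\sqrt nD\le(2\sqrt nD/s_j)|w-z|$. Also $|z-x|\le2Rs_j=2R|y-x|$, so $|f(z)-p|\le\eta(2R)\ell$ and $|f(w)-f(z)|\le\ell+\eta(2R)\ell$. Hence
$$|f(z')-f(z)|\le\eta(2\sqrt nD/s_j)\,(1+\eta(2R))\ell,$$
that is,
$$\operatorname{diam}f(Q)\le\tau\ell\qquad(Q\in\mathcal Q). \tag{11}$$
Let $T^+$ be the $2\tau\ell$-neighborhood of $T$. Each $f(Q)$, $Q\in\mathcal Q$, meets $T$, so by (11) $f(Q)\subset T^+$. The set $T^+$ lies in a cylinder of radius $\rho+2\tau\ell=\rho(1+2\tau/\theta)$ and length $\ell(1+4\tau)$. Since $2\tau\le\theta\le 1$ and $\tau\le\frac18$,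
$$|T^+|\le2^nA\ell,\qquad|T^+\setminus T|\le A\ell\bigl[(1+2\tau/\theta)^{n-1}(1+4\tau)-1\bigr]\le CA\ell\,\tau/\theta. \tag{12}$$

Two tools will be used in Steps 2 and 5. The first produces admissible pairs.

**Observation (O).** *Let $x'\in\bigcup_{Q\in\mathcal Q}Q$ with $x'\notin2H_{Q'}$ for all stage-$j$ cells $Q'$, and let $|x'-y'|=s_{j+1}$. Then $(x',y')$ is $(j+1)$-admissible and $B(x',2Rs_{j+1})\subset B(x,2Rs_j)$.* Indeed $|x'-x|<Rs_j+\sqrt nD$ and $2Rs_{j+1}<d/2<D$, so by (9) every point of $B(x',2Rs_{j+1})$ is at distance less than $Rs_j+(\sqrt n+1)D<2Rs_j$ from $x$. Hence $B(x',2Rs_{j+1})\subset B(x,2Rs_j)\subset B\cap\operatorname{int}N_{j-1}$. Moreover $x'\notin2H_{Q'}$ implies that $x'$ has distance $\ge d/2>2Rs_{j+1}$ from $\overline{H_{Q'}}$. So the ball meets no hole of stage $j$. It is an open subset of $N_j$, hence lies in $\operatorname{int}N_j$.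

The second tool cuts a path into steps.

**Greedy chains.** Let $\gamma$ be a path from $a$ to $b$ in the domain of $g$. Let $x_0=g(a)$, and let $x_{i+1}$ be the first point of the path $g(\gamma)$ after $x_i$ with $|x_{i+1}-x_i|=s_{j+1}$, as long as it exists. By uniform continuity this stops. We get $x_0,\dots,x_N$ and non-overlapping subarcs $\gamma_i$ $(0\le i<N)$ of $\gamma$ from $f(x_i)$ to $f(x_{i+1})$, with $|g-x_i|\le s_{j+1}$ on $\gamma_i$. The rest of the path stays within $s_{j+1}$ of $x_N$, so
$$|g(a)-g(b)|\le(N+1)s_{j+1}. \tag{13}$$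
For instance, if $g$ is the identity, $\gamma=[0,1]$ on a line and the step is $0.3$, the chain is $0,\,0.3,\,0.6,\,0.9$, with $N=3$ and $1\le4\cdot0.3$.

**Step 2: cells have large images.** This step gives the room for the detours. Let $Q\in\mathcal Q$, $y_Q=f(c_Q)$ and $r=D/(5\lambda)$. We claim that
$$B(y_Q,r)\subset f(\operatorname{int}Q).$$
Let $r_0=\operatorname{dist}(y_Q,f(\partial Q))=|y_Q-f(z)|$ with $z\in\partial Q$. By (F3), $B(y_Q,r_0)\subset f(\operatorname{int}Q)$. Thus $g$ maps the segment $[y_Q,f(z)]$ to a path in $Q$ from $c_Q$ to $z$. Consider the part of this path from its last point in $\frac12Q$ onward. It lies in $Q\setminus\operatorname{int}(\frac12Q)$. So it is disjoint from $2H_Q$, which has side $2d\le\frac29D$, and from every other $2H_{Q'}\subset\operatorname{int}Q'$. Its endpoints lie on $\partial(\frac12Q)$ and $\partial Q$, so they are at distance $\ge D/4$.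

Apply the greedy chain to the corresponding subsegment of $[y_Q,f(z)]$. By (O) and (Hyp), $s_{j+1}<\lambda'|f(x_i)-f(x_{i+1})|$ for each $i<N$. The points $f(x_i)$ are in order on a segment of length at most $r_0$, so with (13)
$$\frac D4-s_{j+1}\le Ns_{j+1}\le\lambda'r_0 .$$
As $s_{j+1}\le D/20$ and $\lambda'\le\lambda$, this gives $r_0\ge D/(5\lambda')\ge r$, which proves the claim.

Two consequences: $2r\le\operatorname{diam}f(Q)\le\tau\ell$ by (11), and the balls $B(y_Q,r)$, $Q\in\mathcal Q$, are pairwise disjoint.

**Step 3: big and small holes.** This step sorts the holes: those whose image is small enough to be detoured, and those whose image is so large that $g$ is under control on it. Let $Q\in\mathcal Q$ and $H=H_Q$. Note $3H\subset\operatorname{int}Q$, since $3d\le D/3$. Let $\mu=\min_{|z-c_Q|=d}|f(z)-y_Q|$. Since $B(c_Q,d)\subset2H$, (F3) gives $B(y_Q,\mu)\subset f(2H)$. Points of $3H$ are at distance at most $\frac32\sqrt nd$ from $c_Q$, so by quasisymmetry $f(3H)\subset\overline B(y_Q,\eta(\frac32\sqrt n)\mu)$. Comparing volumes,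
$$|f(3H)|\le C_1|f(2H)|,\qquad f(2H)\subset\overline B\bigl(y_Q,C|f(2H)|^{1/n}\bigr).$$
Call $Q$ *big* if
$$(K|3H|)^{1/n}|f(3H)|^{1-1/n}\le\tfrac\lambda2|f(2H)|,$$
and *small* otherwise.

If $Q$ is small, then $|f(2H)|<\frac2\lambda\cdot3d\,K^{1/n}C_1^{1-1/n}|f(2H)|^{1-1/n}$, so $|f(2H)|^{1/n}\le Cd/\lambda$. Choosing $C_2=C_2(n,K)$ large enough, and using the last inequality in (9),
$$f(2H_Q)\subset B(y_Q,t)\ \text{(open ball)},\qquad t=\frac{C_2d}\lambda,\qquad\frac tr=5C_2\varepsilon\le\frac14\qquad(Q\text{ small}). \tag{14}$$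

If $Q$ is big, then $\int_{f(3H)}|Dg|^n\le K\int_{f(3H)}J_g=K|3H|$, and Hölder's inequality gives
$$\int_{f(3H_Q)}|\partial_eg|\le(K|3H_Q|)^{1/n}|f(3H_Q)|^{1-1/n}\le\tfrac\lambda2|f(2H_Q)|\le\lambda'|f(2H_Q)|\qquad(Q\text{ big}). \tag{15}$$

**Step 4: the detoured lines.** For every $v\perp e$ with $|v|<\rho$ we modify the segment $[p+v,q+v]$ into a path $\gamma_v$ that avoids the images of small holes. First we trim the ends. If $p+v\in B(y_Q,r)$ for a (unique) small $Q$, let $a_v$ be the point where the ray in direction $e$ from $p+v$ leaves that ball. Otherwise let $a_v=p+v$. Define $b_v$ analogously from $q+v$ in direction $-e$. The displacements are $\le2r\le\tau\ell\le\ell/8$, so $a_v$ precedes $b_v$ and $[a_v,b_v]\subset[p+v,q+v]\subset T$. Moreover $|a_v-p|,|b_v-q|\le(\theta+\tau)\ell$. Quasisymmetry of $g$, compared with $|p-q|=\ell$ and $|x-y|=s_j$, gives $|g(a_v)-x|,|g(b_v)-y|\le\sigma s_j$, so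
$$|g(a_v)-g(b_v)|\ge s_j(1-2\sigma). \tag{16}$$

The open balls $B(y_Q,r)$ are disjoint, so a boundary point of one lies in no other. Hence neither $a_v$ nor $b_v$ lies in a ball $B(y_Q,r)$ with $Q$ small. The whole line meets such a ball in an open interval or not at all, and the endpoints of $[a_v,b_v]$ are not in that interval; so $[a_v,b_v]$ meets each such ball in a full chord or not at all.

Now let a full chord in $B(y_Q,r)$, $Q$ small, have distance $h<t$ from $y_Q$. In a 2-plane through $y_Q$ containing the chord, choose orthonormal coordinates with $y_Q=0$ and the chord from $(-s,h)$ to $(s,h)$, where $h\ge0$ and $s=\sqrt{r^2-h^2}\ge0.96\,r$, as $h<t\le r/4$. Replace the chord by the two segments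
$$(-s,h)\to(0,2t)\to(s,h).$$

* They lie in $\overline B(y_Q,r)$ with only the endpoints $(\pm s,h)$ on the sphere, since $2t\le r/2<r$ and the ball is strictly convex.
* Their slopes are at most $2t/(0.96r)\le0.53$ in absolute value. A line through $(0,2t)$ of slope $m$ has distance $2t/\sqrt{1+m^2}$ from $0$, so their distance from $y_Q$ is $\ge2t\cdot0.88>t$.
* The added length is $2\bigl(\sqrt{s^2+(2t-h)^2}-s\bigr)\le(2t-h)^2/s\le4t^2/s\le5t^2/r$.

Let $\gamma_v$ be the resulting path from $a_v$ to $b_v$. It has the following properties.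

* **(i)** $\gamma_v$ avoids $f(2H_Q)$ for all small $Q\in\mathcal Q$. Inside $B(y_Q,r)$, $\gamma_v$ is absent, or a chord at distance $\ge t$ from $y_Q$, or a detour at distance $>t$; detours belonging to other balls do not enter $B(y_Q,r)$. And $f(2H_Q)\subset B(y_Q,t)\subset B(y_Q,r)$.
* **(ii)** Points of $\gamma_v$ lie in $T$ or in $f(\operatorname{int}Q)$ with $Q\in\mathcal Q$ small. Inside $f(\operatorname{int}Q)$ with $Q$ big, $\gamma_v$ runs along the original line. For the detours, apart from their endpoints on the line, lie in balls $B(y_{Q'},r)\subset f(\operatorname{int}Q')$ with $Q'$ small.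
* **(iii)** $\operatorname{length}(\gamma_v)\le\ell+X(v)$, where
$$X(v)=\frac{5t^2}r\cdot\#\{Q\in\mathcal Q\text{ small}:\ B(y_Q,t)\cap[p+v,q+v]\ne\emptyset\}.$$

Let $F=\bigcup_{Q\in\mathcal Q\text{ big}}f(2H_Q)$ and $V(v)=\mathcal H^1([p+v,q+v]\cap F)$. The trimmed parts of the line, the replaced chords and the detours lie, except for finitely many points, in balls $B(y_Q,r)\subset f(\operatorname{int}Q)$ with $Q$ small. As $F\subset\bigcup_{Q\text{ big}}f(\operatorname{int}Q)$, they miss $F$ up to finitely many points. So $\gamma_v$ has arclength exactly $V(v)$ in $F$.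

**Step 5: a chain along $\gamma_v$.** This step compares $s_j$ with the length of $\gamma_v$, counting separately what happens at big holes. Let $v$ be such that $g$ is absolutely continuous on $[p+v,q+v]$ with derivative $\partial_eg$ a.e. there. By (F1) this holds for a.e. $v$. Take the greedy chain along $\gamma_v$. By (13) and (16),
$$s_j(1-2\sigma)-s_{j+1}\le Ns_{j+1}. \tag{17}$$
Say that an index $i<N$ has type $\alpha$ if $g(\gamma_i)\subset3H_Q$ for some big $Q\in\mathcal Q$, and type $\beta$ otherwise. Let $N_\alpha,N_\beta$ be the numbers of indices of each type.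

*Type $\alpha$.* Since $3H_Q\subset\operatorname{int}Q$, by (ii) $\gamma_i$ is a subsegment of $[p+v,q+v]$. So $s_{j+1}=|x_i-x_{i+1}|\le\int_{\gamma_i}|\partial_eg|$. The $\gamma_i$ do not overlap, and therefore
$$N_\alpha s_{j+1}\le I(v):=\sum_{Q\text{ big}}\int_{[p+v,q+v]\cap f(3H_Q)}|\partial_eg| .$$

*Type $\beta$.* We first see that $\gamma_i$ is disjoint from $F$. All points of $g(\gamma_i)$ are within $s_{j+1}$ of $x_i$, so within $2s_{j+1}<d/2$ of each other. A point of $g(\gamma_i)$ in $2H_Q$, $Q$ big, would force $g(\gamma_i)\subset3H_Q$, that is, type $\alpha$.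

Next, $x_i$ satisfies the hypotheses of (O). By (ii), $f(x_i)$ lies in $T$ or in $f(\operatorname{int} Q)$ with $Q\in\mathcal Q$, so $x_i$ lies in some cell $Q_i\in\mathcal Q$. Suppose $x_i\in2H_{Q'}$ for a stage-$j$ cell $Q'$. As $2H_{Q'}\subset\operatorname{int}Q'$, we have $Q'=Q_i\in\mathcal Q$. But $Q'$ is not small, by (i), and not big, since $f(x_i)\in\gamma_i$ is not in $F$. So $x_i$ lies in no $2H_{Q'}$.

Hence (O) and (Hyp) give $s_{j+1}<\lambda'|f(x_i)-f(x_{i+1})|\le\lambda'\operatorname{length}(\gamma_i)$. We sum over these non-overlapping arcs, which miss $F$, while $\gamma_v$ has arclength $V(v)$ in $F$: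
$$N_\beta s_{j+1}\le\lambda'\bigl(\operatorname{length}(\gamma_v)-V(v)\bigr).$$

Together with (17) and (iii), for a.e. $v$ with $|v|<\rho$:
$$s_j(1-2\sigma)-s_{j+1}\le\lambda'\bigl(\ell+X(v)-V(v)\bigr)+I(v). \tag{18}$$

**Step 6: averaging over the tube.** A single line may be bad; we integrate (18) over $|v|<\rho$, a set of $(n-1)$-measure $A$. The function $X$ is a finite linear combination of indicators of open sets of $v$. The functions $V$ and $I$ are measurable by Fubini, since $F$ and the sets $f(3H_Q)$ are compact and $\partial_eg\in L^n_{loc}$.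

*The detours.* A ball $B(y_Q,t)$ is hit by lines with $v$ in a set of measure $\le\omega_{n-1}t^{n-1}$. The disjoint balls $B(y_Q,r)\subset f(Q)\subset T^+$ number at most $2^nA\ell/(\omega_nr^n)$ by (12). So, with (14),
$$\int X\,dv\le\frac{5t^2}r\cdot\omega_{n-1}t^{n-1}\cdot\frac{2^nA\ell}{\omega_nr^n}=CA\ell\Bigl(\frac tr\Bigr)^{n+1}\le CA\ell\,\varepsilon^{n+1}.$$

*The big holes.* By Fubini $\int V\,dv=|T\cap F|$. By (15), and since the sets $f(2H_Q)\subset T^+$ ($Q$ big) are disjoint with union $F$,
$$\int I\,dv\le\sum_{Q\text{ big}}\int_{f(3H_Q)}|\partial_eg|\le\lambda'\sum_{Q\text{ big}}|f(2H_Q)|=\lambda'|F|\le\lambda'\bigl(|T\cap F|+|T^+\setminus T|\bigr)\le\lambda'\bigl(|T\cap F|+CA\ell\,\tau/\theta\bigr).$$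
In the integrated (18) the terms $-\lambda'|T\cap F|$ and $+\lambda'|T\cap F|$ cancel: what the lines spend inside big image holes is paid for by the length they use there.

Dividing by $A\ell$ and using $s_j=\lambda\ell$,
$$\lambda\Bigl(1-2\sigma_j-\frac{s_{j+1}}{s_j}\Bigr)\le\lambda'\bigl(1+C\varepsilon_j^{n+1}+C\tau_j/\theta_j\bigr). \tag{19}$$

**Step 7: the loss is summable.** Put $a_j=2\sigma_j+s_{j+1}/s_j$, which is $\le\frac12$ for $j\ge j_0$ after enlarging $j_0$, and $b_j=C\varepsilon_j^{n+1}+C\tau_j/\theta_j$. Since $1/(1-a_j)\le1+2a_j$ and $2a_j\le1$,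
$$\frac{1+b_j}{1-a_j}\le(1+b_j)(1+2a_j)\le1+2a_j+2b_j .$$
So (19) gives (10) with $\delta_j=2(a_j+b_j)>0$, and $\sum\delta_j<\infty$ by (1) and (8). This proves Lemma 3, hence Theorems 2 and 1. $\blacksquare$

## 8. Localization, and an $A_1$ weight

Two consequences follow. For a point $x$ write $\operatorname{ess\,liminf}_{y\to x}J_f(y)=\lim_{r\to0}\operatorname{ess\,inf}_{B(x,r)}J_f$.

**Corollary 4.** For every qc $f$ on a domain $\Omega$, the set $\{x\in E\cap\Omega:\operatorname{ess\,liminf}_{y\to x}J_f(y)<\infty\}$ is dense in $E\cap\Omega$. In particular, for $x_0\in E$, $r>0$ and $f$ qc on $B(x_0,r)$, $J_f$ does not tend essentially to $\infty$ at $E\cap B(x_0,r)$.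

**Proof.** Let $f$ be $K$-qc, $x_0\in E$ and $B(x_0,r)\subset\Omega$. Take $j\ge j_0$ with $3\sqrt nD_{j-1}<r$, and a stage-$(j-1)$ cell $Q\ni x_0$. Then $Q\subset B(x_0,r)$ and $B(c_Q,2\sqrt nD_{j-1})\subset B(x_0,r)\subset\Omega$. Put $M=C|f(Q)|/|Q|+1$ with $C$ from Theorem 2.

Suppose every $x\in E\cap Q$ had a neighborhood on which $J_f\ge M$ a.e. By compactness of $E\cap Q$, $J_f\ge M$ a.e. on some bounded open $U$ with $E\cap Q\subset U\subset\Omega$. Choose $i\ge j$ with $\sqrt nD_i<\operatorname{dist}(E\cap Q,\mathbb R^n\setminus U)$. Every stage-$i$ cell contained in $Q$ has diameter $\sqrt n D_i$ and has its vertices in $E\cap Q$, so it lies in $U$. These cells cover $N_{i-1}\cap Q$ up to a null set. So $J_f\ge M$ a.e. on $N_{i-1}\cap Q$. This is (7), the only lower bound used in the proof of Theorem 2, and that proof gives $M\le C|f(Q)|/|Q|$, a contradiction.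

Hence some $x\in E\cap Q\subset B(x_0,r)$ has no neighborhood on which $J_f\ge M$ a.e., and so $\operatorname{ess\,liminf}_{y\to x}J_f(y)\le M<\infty$. As $r$ can be arbitrarily small, density follows. The last assertion is the case $\Omega=B(x_0,r)$. $\square$

Let $\mathcal M$ be the Hardy–Littlewood maximal operator. Recall that a weight $w$ is a Muckenhoupt $A_1$ weight if $\mathcal Mw\le Cw$ a.e. for some constant $C$.

**Corollary 5.** For every $n\ge2$ there is a Muckenhoupt $A_1$ weight $w$ on $\mathbb R^n$ with $w\to\infty$ at $E$. For no qc $f:\mathbb R^n\to\mathbb R^n$ and constant $C$ is $w\le CJ_f$ a.e.; in particular $w$ is not comparable to any quasiconformal Jacobian.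

**Proof.** As $E$ is compact and null, choose bounded open $U_k\supset E$ with $|U_k|\le4^{-k}$. Let $w=\sum_kw_k$ with $w_k=(\mathcal M\chi_{U_k})^{1/2}$. By Coifman–Rochberg (Proc. AMS 79 (1980)), $\mathcal Mw_k\le C_nw_k$ a.e.

To see that $w$ is locally integrable, use Kolmogorov's inequality: for a ball $B'$ and $h\in L^1$, $h\ge 0$, with the weak-type bound $|\{\mathcal Mh>s\}|\le C_n\|h\|_1/s$ and $s_0=C_n\|h\|_1/|B'|$,
$$\int_{B'}(\mathcal Mh)^{1/2}\le\int_0^\infty\tfrac12s^{-1/2}\min\bigl(|B'|,C_n\|h\|_1/s\bigr)ds=|B'|s_0^{1/2}+C_n\|h\|_1s_0^{-1/2}=2\bigl(C_n|B'|\,\|h\|_1\bigr)^{1/2}.$$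
With $h=\chi_{U_k}$ this gives, with a new $C_n$, $\int_{B'}w_k\le C_n|B'|^{1/2}|U_k|^{1/2}\le C_n|B'|^{1/2}2^{-k}$. So $w\in L^1_{loc}$, and $\mathcal Mw\le\sum_k\mathcal Mw_k\le C_nw$ a.e., that is, $w\in A_1$.

Finally, $\mathcal M\chi_{U}\ge1$ on an open set $U$. So $w\ge k$ on the open set $U_1\cap\dots\cap U_k$, which contains the compact set $E$ and hence a set $\{\operatorname{dist}(\cdot,E)<\delta_k'\}$ with $\delta_k'>0$. Therefore $w\to\infty$ at $E$, and Theorem 1 applies. $\square$
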